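# Perfect quotients of pro-$p$ groups from a perfect quotient ring of $\mathbb F_p[[t_0,t_1,t_2,\dots]]$

Throughout, $p$ is a prime, rings are commutative with $1$, $\mathfrak c=2^{\aleph_0}$, and $[x,y]=xyx^{-1}y^{-1}$.

## 1. A quotient of $\mathbb F_p[[t_0,t_1,\dots]]$ in which every nonunit is a $p$-th power

For $n\ge 0$ let $R_n=\mathbb F_p[[t_0,\dots,t_n]]$, a regular local ring of dimension $n+1$ with maximal ideal $\mathfrak m_n$. Setting $t_{n+1}=0$ gives a surjection $R_{n+1}\to R_n$, and we put
$$R=\varprojlim_n R_n .$$
This is the power series ring over $\mathbb F_p$ in countably many variables. Infinite sums such as $\sum_i t_i$ belong to $R$. Let $\pi_n:R\to R_n$ be the projection; it is surjective, because an $f\in R_n$ involves only $t_0,\dots,t_n$ and may be read in every $R_k$ with $k\ge n$. Let $\mathfrak m=\ker(R\to\mathbb F_p)$ be the set of series with constant term $0$.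

Here are the facts about $R$ that we need.

* $R$ is profinite and $|R|\le \mathfrak c$. Put $B_n=R_n/\mathfrak m_n^{\,n+1}$, a finite local ring with residue field $\mathbb F_p$. Since $R_n=\varprojlim_k R_n/\mathfrak m_n^k$, the ring $R$ is the limit of all $R_n/\mathfrak m_n^k$, and the pairs $(n,n+1)$ are cofinal among the pairs $(n,k)$. So $R=\varprojlim B_n$, a closed subring of $\prod_n B_n$, which has at most $\mathfrak c$ elements.
* $R$ is local with maximal ideal $\mathfrak m$. If $f\notin\mathfrak m$, each $\pi_n(f)$ has a unique inverse in $R_n$; by uniqueness the inverses are compatible and define $f^{-1}\in R$.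
* There are many linear forms. Let $V=\{\sum_{i\ge0}c_it_i:\ c_i\in\mathbb F_p\}\subset\mathfrak m$. Distinct coefficient sequences give distinct elements, so $|V|=\mathfrak c$, and hence $|\mathfrak m|=\mathfrak c$. An infinite vector space over a finite field has the same cardinality as its bases, so $\dim_{\mathbb F_p}V=\mathfrak c$. We fix once and for all a linearly independent set $Y\subset V$ with $|Y|=\mathfrak c$.

The talk turns on one ideal of this ring.

**Proposition 1.** *There is a prime ideal $\mathfrak P\subset\mathfrak m$ of $R$ with $t_0\notin\mathfrak P$ such that every $d\in\mathfrak m$ is congruent modulo $\mathfrak P$ to $y^p$ for some $y\in\mathfrak m$.*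

Given $\mathfrak P$, put $D=R/\mathfrak P$ and $\mathfrak n=\mathfrak m/\mathfrak P$. Then $D$ is a local domain of characteristic $p$ with residue field $\mathbb F_p$, and $\mathfrak n\ne 0$ because $t_0\notin \mathfrak P$. Every element of $\mathfrak n$ is a $p$-th power of an element of $\mathfrak n$, so
$$\text{every } z\in\mathfrak n \text{ has the form } z=y^p=y\cdot y^{p-1}\quad\text{with } y,\ y^{p-1}\in\mathfrak n. \tag{1}$$
(For $p=2$ the second factor is $y$ itself.) Moreover $D$ is perfect, meaning that Frobenius $x\mapsto x^p$ is bijective. It is injective because $D$ is a domain. It is surjective because every element of $D$ is $c+z$ with $c\in\mathbb F_p$ and $z=y^p\in\mathfrak n$, and $c+y^p=(c+y)^p$.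

Property (1) alone is cheap: in the union of the rings $\mathbb F_p[[x^{1/p^k}]]$, $k\ge0$, we have $\sum_i c_i x^{i/p^k}=\bigl(\sum_i c_i x^{i/p^{k+1}}\bigr)^p$, since $c_i^p=c_i$. The content of Proposition 1 is that such a ring is an abstract quotient of the profinite ring $R$.

The ring $D$ serves to answer a question about groups. A *pro-$p$ group* is a profinite group that is an inverse limit of finite $p$-groups. A *quotient* of a profinite group $G$ means an abstract quotient $G/N$, where $N$ is any normal subgroup in the algebraic sense, closed or not. It is nontrivial if $N\ne G$. A group $Q$ is *perfect* if $Q=[Q,Q]$, the subgroup generated algebraically by commutators. The following is Question 2 of "Remarks on profinite groups having few open subgroups".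

*Does there exist a pro-$p$ group with a nontrivial perfect quotient?*

The answer is yes for every prime $p$, in ZFC, and the group can be chosen countably based (that is, with a countable base of neighborhoods of $1$).

**Theorem A.** *For every prime $p$ there is a countably based pro-$p$ group $G$ and a normal subgroup $N\ne G$ with $G/N$ perfect. One may take $G=\ker(SL_3(R)\to SL_3(\mathbb F_p))$, where $R$ is the power series ring over $\mathbb F_p$ in countably many variables, and $G/N=\ker(SL_3(D)\to SL_3(\mathbb F_p))$, where $D$ is an abstract quotient ring of $R$ with the following properties. It is a perfect local domain of characteristic $p$ with residue field $\mathbb F_p$, and every element of its nonzero maximal ideal is a $p$-th power of an element of that ideal. The group $G/N$ has trivial center, and each of its elements is a product of at most $14$ commutators.*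

The second theorem says which groups can have such quotients. A subset $X$ of a profinite group *converges to $1$* if every open subgroup contains all but finitely many elements of $X$; for instance, the unit vectors in $\prod_{i\ge0}\mathbb F_p$ converge to $0$. A map from a set $X$ to a profinite group $G$ converges to $1$ if every open subgroup of $G$ contains the image of all but finitely many $x\in X$. The *free pro-$p$ group* $F$ on a set $X$ converging to $1$ is topologically generated by $X$, and every map from $X$ to a pro-$p$ group that converges to $1$ extends uniquely to a continuous homomorphism on $F$. Its rank is $|X|$. For $|X|=1$ it is $\mathbb Z_p$.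

**Theorem B.**

1. *A topologically finitely generated pro-$p$ group has no nontrivial perfect quotient.*
2. *If $G/N$ is a perfect quotient of a pro-$p$ group $G$, then $N$ is dense in $G$, and $G/N$ has no nontrivial finitely generated quotient.*
3. *A free pro-$p$ group (on a set converging to $1$) has a nontrivial perfect quotient if and only if its rank is infinite.*

## 2. Pro-$p$ groups and normal subgroups that cannot work

Let $G'=[G,G]$ be the abstract derived subgroup. The derived subgroup of $G/N$ is $NG'/N$, so $G/N$ is perfect exactly when $NG'=G$. We try this on small cases.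

If $G$ is a finite $p$-group, each nontrivial quotient is a finite $p$-group, hence nilpotent, hence not perfect. If $G$ is solvable as an abstract group, for example $\mathbb Z_p$ or a product of finite $p$-groups of bounded nilpotency class, every quotient is solvable, and a perfect solvable group is trivial.

If $N$ is closed and $N\neq G$, then $G/N$ is a nontrivial pro-$p$ group, so it maps onto the cyclic group $C_p$ and is not perfect. So $N$ must be non-closed. The first non-closed normal subgroup one thinks of is a direct sum in a product: let $G=\prod_k P_k$ with nontrivial finite $p$-groups $P_k$, and $N=\bigoplus_k P_k$. Then $N$ is dense, but $G/N$ maps onto $\prod_k P_k^{\rm ab}\big/\bigoplus_k P_k^{\rm ab}$, a nontrivial abelian group, whatever the $P_k$ are. Density of $N$ is not enough; the equality $NG'=G$ must hold exactly, without closure.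

The groups in Theorem A come from rings. For a local ring $B$ with maximal ideal $\mathfrak m_B$ and residue field $\mathbb F_p$, put
$$\Gamma(B)=\ker\bigl(SL_3(B)\to SL_3(\mathbb F_p)\bigr),\qquad e_{ij}(b)=1+bE_{ij}\quad(i\ne j).$$
Suppose $D$ is such a ring, with maximal ideal $\mathfrak n$, and $\Gamma(D)$ is perfect. Then $\mathfrak n=\mathfrak n^2$. Indeed, modulo $\mathfrak n^2$ we have $(1+M)(1+M')=1+M+M'$ for matrices $M,M'$ with entries in $\mathfrak n/\mathfrak n^2$, so $\Gamma(D/\mathfrak n^2)$ is abelian. If some $z\in\mathfrak n$ were not in $\mathfrak n^2$, then $e_{12}(z)$ would have nontrivial image there, and $\Gamma(D)$ would have a nontrivial abelian quotient. So we must have $\mathfrak n=\mathfrak n^2$. Property (1) gives this in a strong form: each element of $\mathfrak n$ is a single product, and not merely a sum of products. The next section shows that this is all we need.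

## 3. $p$-th powers become commutators in $SL_3$

In this section we assume Proposition 1 and deduce Theorem A.

**Step 1: $\Gamma(R)$ is a countably based pro-$p$ group.** Since $R=\varprojlim B_n$, we have $\Gamma(R)=\varprojlim\Gamma(B_n)$, the limit of a sequence of finite groups. The ideal $\mathfrak m_{B_n}$ is nilpotent, so $1+M_3(\mathfrak m_{B_n})$ is a group under multiplication. Its order is $|\mathfrak m_{B_n}|^9$, a power of $p$, and $\Gamma(B_n)$ is a subgroup of it.

**Step 2: elementary matrices over $\mathfrak n$ are commutators.** For distinct $i,j,k$,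
$$[e_{ik}(a),e_{kj}(b)]=e_{ij}(ab). \tag{2}$$
To check this, put $X=aE_{ik}+bE_{kj}$ and $Z=abE_{ij}$. Then $X^2=Z$ and $XZ=ZX=Z^2=0$. The product $e_{ik}(a)e_{kj}(b)$ is $1+X+Z$, and $e_{ik}(-a)e_{kj}(-b)$ is $1-X+Z$. Their product is $1+2Z-X^2=1+Z$.

For $z\in\mathfrak n$, write $z=y\cdot y^{p-1}$ as in (1). Then $e_{ij}(z)=[e_{ik}(y),e_{kj}(y^{p-1})]$ is a commutator of two elements of $\Gamma(D)$.

**Lemma 2.** *Every $g\in\Gamma(D)$ is a product of at most $14$ elements $e_{ij}(z)$ with $z\in\mathfrak n$, and each such $e_{ij}(z)$ is a commutator of two elements of $\Gamma(D)$.*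

The second half is Step 2. The first half is Gaussian elimination inside $\Gamma(D)$, followed by a treatment of diagonal matrices.

**Step 3: reduction to a diagonal matrix with six factors.** Let $g\in\Gamma(D)$. Its entry $g_{11}\in1+\mathfrak n$ is a unit, and the off-diagonal entries lie in $\mathfrak n$. Multiplying on the left by $e_{21}(-g_{21}/g_{11})$ and $e_{31}(-g_{31}/g_{11})$ clears the rest of the first column and leaves the first row unchanged. Now the first column is $(g_{11},0,0)^T$, so multiplying on the right by $e_{12}(-g_{12}/g_{11})$ and $e_{13}(-g_{13}/g_{11})$ changes only the first row, which it clears. All parameters lie in $\mathfrak n$, so the remaining $2\times2$ block is still congruent to $1$ modulo $\mathfrak n$. In the same way one left factor $e_{32}(\cdot)$ and one right factor $e_{23}(\cdot)$, with parameters in $\mathfrak n$, make it diagonal. Hence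
$$g=\ell\cdot\mathrm{diag}(u_1,u_2,u_3)\cdot r,$$
where $\ell$ and $r$ are products of three elementary matrices each, $u_i\in1+\mathfrak n$ and $u_1u_2u_3=1$. Since $u_3=(u_1u_2)^{-1}$,
$$\mathrm{diag}(u_1,u_2,u_3)=\mathrm{diag}(u_1,u_1^{-1},1)\cdot\mathrm{diag}\bigl(1,u_1u_2,(u_1u_2)^{-1}\bigr).$$

**Step 4: each of the two diagonal factors costs four.** Let $u\in1+\mathfrak n$. By (1), $u-1=xy$ with $x,y\in\mathfrak n$. In $2\times 2$ blocks,
$$\begin{pmatrix}1&x\\0&1\end{pmatrix}\begin{pmatrix}1&0\\y&1\end{pmatrix}=\begin{pmatrix}1+xy&x\\y&1\end{pmatrix}=\begin{pmatrix}1&0\\y/u&1\end{pmatrix}\begin{pmatrix}u&0\\0&u^{-1}\end{pmatrix}\begin{pmatrix}1&x/u\\0&1\end{pmatrix}. \tag{3}$$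
For the second equality, the first two factors on the right multiply to $\begin{pmatrix}u&0\\y&u^{-1}\end{pmatrix}$. Multiplying by the third gives the entries $u$, $x$, $y$ and $(xy+1)/u=1$. Solving for the diagonal matrix,
$$\begin{pmatrix}u&0\\0&u^{-1}\end{pmatrix}=\begin{pmatrix}1&0\\-y/u&1\end{pmatrix}\begin{pmatrix}1&x\\0&1\end{pmatrix}\begin{pmatrix}1&0\\y&1\end{pmatrix}\begin{pmatrix}1&-x/u\\0&1\end{pmatrix},$$
four elementary matrices with parameters in $\mathfrak n$. We apply this with $u=u_1$ in rows $1,2$ and with $u=u_1u_2$ in rows $2,3$. The total is $6+4+4=14$. This proves Lemma 2. $\square$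

**Step 5: $\Gamma(D)$ is an abstract quotient of $\Gamma(R)$.** The map $R\to D$ induces a homomorphism $\Gamma(R)\to\Gamma(D)$. By Lemma 2 its target is generated by the elements $e_{ij}(z)$ with $z\in\mathfrak n$, and $e_{ij}(z)$ lifts to $e_{ij}(\tilde z)\in\Gamma(R)$, where $\tilde z\in\mathfrak m$ lifts $z$. So the map is surjective. Let $N$ be its kernel. By Lemma 2, every element of $\Gamma(R)/N\cong\Gamma(D)$ is a product of at most $14$ commutators; in particular this group is perfect. It is nontrivial, because the image $\bar t_0$ of $t_0$ in $D$ is nonzero and so $e_{12}(\bar t_0)\neq1$.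

**Step 6: the center of $\Gamma(D)$ is trivial.** A central $g$ commutes with $e_{ij}(\bar t_0)=1+\bar t_0E_{ij}$, hence with $\bar t_0E_{ij}$, and since $D$ is a domain we may cancel $\bar t_0$: $g$ commutes with every $E_{ij}$, $i\ne j$. Comparing the entries in position $(k,j)$ of $gE_{ij}=E_{ij}g$ gives $g_{ki}=\delta_{ki}\,g_{jj}$. So $g=\zeta\cdot1$ with $\zeta\in1+\mathfrak n$, and $\det g=1$ says $\zeta^3=1$. If $p\ne3$, then $(\zeta-1)(\zeta^2+\zeta+1)=0$, and $\zeta^2+\zeta+1\equiv3$ modulo $\mathfrak n$ is a unit, so $\zeta=1$. If $p=3$, then $(\zeta-1)^3=\zeta^3-1=0$, so $\zeta=1$.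

Together with the properties of $D$ checked in Section 1, this proves Theorem A, provided Proposition 1 holds. $\blacksquare$

## 4. Why explicit $p$-th roots do not suffice

We look for an ideal $\mathfrak P\subsetneq\mathfrak m$ that contains, for each $d\in\mathfrak m$, an element $d-y^p$ with $y\in\mathfrak m$. Such an ideal satisfies $\mathfrak m=\mathfrak P+\mathfrak m^2$, and this has strong consequences.

*Finitely many variables are not enough.* In $R_n$ the ideal $\mathfrak m_n$ is finitely generated, so $\mathfrak m_n=\mathfrak Q+\mathfrak m_n^2$ forces $\mathfrak Q=\mathfrak m_n$ by Nakayama.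

*Every finite level collapses.* Apply the previous remark to $\mathfrak Q=\pi_n(\mathfrak P)$, which is an ideal because $\pi_n$ is surjective. We get $\pi_n(\mathfrak P)=\mathfrak m_n$ for every $n$. In particular $\mathfrak P$ maps onto the maximal ideal of each $B_n$, so $\mathfrak P$ is dense in $\mathfrak m$ and cannot be closed. No single $R_n$ can see that $t_0$ survives modulo $\mathfrak P$. We can only hope to see, for each finite set of elements of $\mathfrak P$, some level $n$ at which these elements do not generate a power of $t_0$.

*The obvious relations.* The natural first try is to make $t_{i+1}$ a $p$-th root of $t_i$. The closed ideal generated by all $t_i-t_{i+1}^p$ contains $t_0-t_k^{p^k}$ for all $k$, and $t_k^{p^k}\to0$, so it contains $t_0$. Likewise it contains every $t_i$, so it is $\mathfrak m$. So take the abstract ideal $I_0$ generated by the $t_i-t_{i+1}^p$, $i\ge0$. An element of $I_0$ lies in the ideal generated by those with $i\le k$, for some $k$. Test it with the homomorphism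
$$\varphi_k:\ R\xrightarrow{\ \pi_{k+1}\ }R_{k+1}\to\mathbb F_p[[s]],\qquad t_i\mapsto s^{p^{k+1-i}}\quad(0\le i\le k+1),$$
which kills $t_i-t_{i+1}^p$ for all $i\le k$. Since $\varphi_k(t_0)=s^{p^{k+1}}$ is not nilpotent, no power of $t_0$ lies in $I_0$. So far this is a success, and the tests $\varphi_k$ go to higher levels as $k$ grows, as they must.

The attempt stops at the element $d=\sum_{i\ge0}t_i$, which is not congruent to any $p$-th power modulo $I_0$. If $d-y^p$ were in the ideal generated by the $t_i-t_{i+1}^p$ with $i\le k$, then $\varphi_k(d)=\varphi_k(y)^p$. But $\varphi_k(d)=s+s^p+\dots+s^{p^{k+1}}$ has a linear term, while a $p$-th power in $\mathbb F_p[[s]]$ is a series in $s^p$.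

So we cannot hope to get by with the relations on the variables. We shall impose one relation $d-y_d^p$ for each of the $\mathfrak c$ elements $d\in\mathfrak m$, and the roots must be chosen with care. The choice $y_d=d$ gives $d-d^p=d(1-d^{p-1})$, a unit times $d$, and the ideal becomes $\mathfrak m$. Also, if $d=t_0+y^p$ for some $y\in Y$, that one $y$ is forbidden for that one $d$, because $d-y^p=t_0$. We shall choose the roots one after the other, from the set $Y$ of linear forms, and show that for each finite set of earlier relations only finitely many $y\in Y$ are forbidden. Since there are $\mathfrak c$ linear forms and fewer than $\mathfrak c$ earlier relations at each step, there will always be a legal choice. To make this work, we need an invariant of finite tuples that (i) keeps powers of $t_0$ out and (ii) can be tested at some finite level. The invariant is dimension.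

## 5. Tuples that cut $R_n/(t_0)$ down properly

We use Krull's theorem in this form: if $A$ is a Noetherian local ring and $x$ lies in its maximal ideal, then $\dim A/xA\ge\dim A-1$.

For a tuple $\mathbf a=(a_1,\dots,a_J)$ of elements of $\mathfrak m$, $J\ge0$, put
$$A_n(\mathbf a)=R_n/(t_0,\pi_na_1,\dots,\pi_na_J)R_n .$$
This is a nonzero Noetherian local ring. We divide $R_n$, which has dimension $n+1$, by $J+1$ elements, so
$$\dim A_n(\mathbf a)\ \ge\ n-J. \tag{4}$$

**Definition.** The tuple $\mathbf a$ is *good* if $\dim A_n(\mathbf a)=n-J$ for some $n$.

The order of the entries plays no role. The empty tuple is good, since $\dim R_n/(t_0)=n$. The tuple $(t_5)$ is good: at level $4$ it projects to $0$ and $\dim A_4=4$, but at level $5$ we get $\dim A_5=4=5-1$. So the level matters. The tuple $(t_1t_2)$ is good: $\dim R_2/(t_0,t_1t_2)=1=2-1$. The tuple $(t_0t_1)$ is not good, since $A_n=R_n/(t_0)$ has dimension $n$ for all $n$. Nor is $(t_1,t_1)$: here $\dim A_0=0$ and $\dim A_n=n-1$ for $n\ge1$, which is never $n-2$.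

**Goodness persists at higher levels.**
$$\text{If }\dim A_n(\mathbf a)=n-J,\text{ then }\dim A_{n'}(\mathbf a)=n'-J\text{ for all }n'\ge n. \tag{5}$$
It suffices to go from $n$ to $n+1$. Setting $t_{n+1}=0$ shows $A_{n+1}(\mathbf a)/t_{n+1}A_{n+1}(\mathbf a)=A_n(\mathbf a)$, so by Krull $\dim A_{n+1}(\mathbf a)\le\dim A_n(\mathbf a)+1=n+1-J$. The reverse inequality is (4).

**Goodness protects $t_0$.**
$$\text{If }\mathbf a\text{ is good, then }t_0^s\notin(a_1,\dots,a_J)R\text{ for all }s\ge1. \tag{6}$$
Suppose $t_0^s\in(a_1,\dots,a_J)R$. Take $n$ with $\dim A_n(\mathbf a)=n-J$ and put $\mathfrak b=(\pi_na_1,\dots,\pi_na_J)\subset R_n$. Then $t_0^s\in\mathfrak b$, so every prime of $R_n$ containing $\mathfrak b$ contains $t_0$. Hence $R_n/\mathfrak b$ and $R_n/(\mathfrak b+(t_0))=A_n(\mathbf a)$ have the same dimension, $n-J$. But $\mathfrak b$ is generated by $J$ elements, so Krull gives $\dim R_n/\mathfrak b\ge n+1-J$, a contradiction.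

## 6. Only finitely many linear forms spoil a good tuple

**Lemma 3.** *Let $\mathbf a=(a_1,\dots,a_J)$ be good and $d\in\mathfrak m$. Then $(a_1,\dots,a_J,d-y^p)$ is good for all but finitely many $y\in Y$.*

First take $J=0$, by hand. Here $A_n=R_n/(t_0)$ is a domain of dimension $n$. If the one-element tuple $(d-y^p)$ is not good, then for every $n$ dividing $A_n$ by $\pi_n(d-y^p)$ does not lower the dimension, so $\pi_n(d-y^p)\in t_0R_n$. If this holds for $y$ and $y'$, subtract: $\pi_n(y-y')^p\in t_0R_n$. As $(t_0)$ is prime, $\pi_n(y-y')\in t_0R_n$ for all $n$, and so $y-y'\in\mathbb F_pt_0$. If three distinct elements $y,y',y''$ of $Y$ were forbidden, then $y-y'$ and $y-y''$ would both lie in a one-dimensional space, against the linear independence of $Y$. So at most two elements of $Y$ are forbidden.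

This shows what $p$-th powers do for us: the unknown $d$ cancels in a difference, and in characteristic $p$ a prime ideal that contains $y^p-y'^p=(y-y')^p$ contains the linear form $y-y'$. Linearly independent linear forms are expensive for a prime, since each one lowers the dimension.

For $J\ge1$ the ring $A_n(\mathbf a)$ may have several components of maximal dimension, and different forbidden $y$ may be caught by different components; for $\mathbf a=(t_1t_2)$ there are two, $(t_0,t_1)$ and $(t_0,t_2)$. By the pigeonhole principle, many forbidden $y$ put several of them on the same component. Here the direct argument runs into a circle. To separate $L$ forbidden linear forms we must go to a level $n$ at which they are linearly independent, so $n+1\ge L$. But if the number of components at level $n$ grows with $n$, then the pigeonhole principle asks for a larger $L$, and this in turn for a larger $n$. We need a bound on the number of components that is independent of $n$. Multiplicity provides it.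

We recall it. Let $A$ be a Noetherian local ring of dimension $\delta$ with maximal ideal $\mathfrak n_A$ and let $\ell$ denote length. For large $k$, $\ell(A/\mathfrak n_A^k)$ is a polynomial in $k$ of degree $\delta$ with leading term $\frac{e(A)}{\delta!}k^\delta$, where $e(A)$ is a positive integer, the *Hilbert–Samuel multiplicity* of $A$. For $\delta=0$, $e(A)=\ell(A)$. For example, $A=\mathbb F_p[[x,y]]/(xy)$ has $A/\mathfrak n_A^k$ with basis $1,x,\dots,x^{k-1},y,\dots,y^{k-1}$, so $\ell(A/\mathfrak n_A^k)=2k-1$ and $e(A)=2$; its minimal primes are $(x)$ and $(y)$. In general the associativity formula (Matsumura, *Commutative Ring Theory*, Thm 14.7) says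
$$e(A)=\sum_{P}\ell(A_P)\,e(A/P), \tag{7}$$
where $P$ runs over the primes of $A$ with $\dim A/P=\dim A$. Each summand is a positive integer, so $e(A)$ is at least the number of such primes.

*Proof of Lemma 3.* Write $A_n=A_n(\mathbf a)$. By (5) we may fix $n_0$ with $\dim A_n=n-J$ for all $n\ge n_0$. For $n\ge n_0$ let $\mathcal P_n$ be the set of primes $P$ of $A_n$ with $\dim A_n/P=n-J=\dim A_n$. These are minimal primes, because a prime strictly inside such a $P$ would give a quotient of dimension larger than $\dim A_n$. So $\mathcal P_n$ is finite. Call $y\in Y$ *bad* if $(\mathbf a,d-y^p)$ is not good.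

**Step 1: a bad $y$ is caught by a prime of $\mathcal P_n$.** Let $y$ be bad, $n\ge n_0$, and let $f$ be the image of $\pi_n(d-y^p)$ in $A_n$. Then $A_n/fA_n=A_n(\mathbf a,d-y^p)$ has dimension at least $n-J-1$ by (4). It is not $n-J-1$, since $y$ is bad. And it is at most $\dim A_n=n-J$. So it equals $n-J$, and therefore $f$ lies in a prime $P$ of $A_n$ with $\dim A_n/P=n-J$, that is, $P\in\mathcal P_n$.

**Step 2: the multiplicity does not grow with $n$.** We show $e(A_{n+1})\le e(A_n)$ for $n\ge n_0$. Let $A=A_{n+1}$ with maximal ideal $\mathfrak n_A$, $x=t_{n+1}\in\mathfrak n_A$, and $\delta=\dim A=n+1-J$. Then $A/xA=A_n$ has dimension $\delta-1\ge0$. Multiplication by $x$ maps $\mathfrak n_A^{k-1}$ into $\mathfrak n_A^k$, so there is an exact sequence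
$$A/\mathfrak n_A^{k-1}\xrightarrow{\ x\ }A/\mathfrak n_A^k\to A/(xA+\mathfrak n_A^k)\to0 .$$
The image of the first map has length at most $\ell(A/\mathfrak n_A^{k-1})$. Hence
$$\ell\bigl(A/(xA+\mathfrak n_A^k)\bigr)\ \ge\ \ell(A/\mathfrak n_A^k)-\ell(A/\mathfrak n_A^{k-1}).$$
The ring on the left is $A_n$ modulo the $k$-th power of its maximal ideal. So for large $k$ the left side is a polynomial in $k$ with leading term $\frac{e(A_n)}{(\delta-1)!}k^{\delta-1}$. The right side is the difference of consecutive values of a polynomial with leading term $\frac{e(A)}{\delta!}k^\delta$, so it is a polynomial with leading term $\frac{e(A)}{(\delta-1)!}k^{\delta-1}$. Letting $k\to\infty$, we get $e(A)\le e(A_n)$.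

**Step 3: a bound for $|\mathcal P_n|$ independent of $n$.** Put $E=e(A_{n_0})$. By (7) and Step 2, $|\mathcal P_n|\le e(A_n)\le E$ for all $n\ge n_0$.

**Step 4: too many bad $y$ overload a prime.** Suppose there are $L=E(J+2)+1$ distinct bad elements $y_1,\dots,y_L\in Y$. Note that $E$, and hence $L$, was fixed before any level beyond $n_0$ was chosen. The kernels of $\pi_n$ on the finite-dimensional space spanned by $y_1,\dots,y_L$ decrease with $n$ and intersect in $0$, so they are $0$ for large $n$. Choose $n\ge n_0$ such that $\pi_n(y_1),\dots,\pi_n(y_L)$ are linearly independent.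

By Step 1 the image $f_l$ of $\pi_n(d-y_l^p)$ lies in some prime of $\mathcal P_n$, for each $l$. There are at most $E$ primes and $E(J+2)+1$ indices. So some $P\in\mathcal P_n$ contains $f_l$ for at least $r=J+3$ indices, say $l=1,\dots,r$. Let $\tilde P$ be the preimage of $P$ in $R_n$. For $l=2,\dots,r$ it contains
$$\pi_n(d-y_l^p)-\pi_n(d-y_1^p)=\pi_n(y_1^p-y_l^p)=\bigl(\pi_n(y_1-y_l)\bigr)^p,$$
and since $\tilde P$ is prime it contains $\pi_n(y_1-y_l)$. These are $r-1=J+2$ linearly independent linear forms in $t_0,\dots,t_n$. After a linear change of variables they are part of the variables of $R_n$, so the quotient of $R_n$ by them is a power series ring in $n+1-(J+2)$ variables. Therefore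
$$n-J=\dim A_n/P=\dim R_n/\tilde P\ \le\ n+1-(J+2)=n-J-1,$$
a contradiction. So there are at most $E(J+2)$ bad elements of $Y$. $\square$

For $J=0$ we have $A_n=R_n/(t_0)$, which is regular, so $E=1$ and the bound is $2$, as found by hand.

## 7. Transfinite choice of the $p$-th roots

*Proof of Proposition 1.* We first impose one relation for each $d\in\mathfrak m$, keeping all finite sets of relations good, and then pass to a prime ideal.

**Step 1: the recursion.** Since $|\mathfrak m|=\mathfrak c$, we may well-order $\mathfrak m=\{d_\alpha:\alpha<\mathfrak c\}$. By transfinite recursion we choose $y_\alpha\in Y$ such that, with $a_\alpha=d_\alpha-y_\alpha^p\in\mathfrak m$,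
$$\text{every finite subfamily of }(a_\beta)_{\beta\le\alpha}\text{ is good.} \tag{8}$$

Let $\alpha<\mathfrak c$ and suppose $y_\beta$ has been chosen for all $\beta<\alpha$. Every finite subfamily of $(a_\beta)_{\beta<\alpha}$ is good: it is empty, or it has a largest index $\gamma<\alpha$ and is good by (8) for $\gamma$. This covers limit stages as well. For each finite set $F\subset\alpha$, Lemma 3 applied to the good tuple $(a_\beta)_{\beta\in F}$ and to $d=d_\alpha$ gives a finite set $Y_F\subset Y$ outside of which every $y$ makes $(a_\beta)_{\beta\in F}$ together with $d_\alpha-y^p$ good. The number of finite subsets $F$ of $\alpha$ is at most $\max(|\alpha|,\aleph_0)$, so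
$$\Bigl|\bigcup_FY_F\Bigr|\le\max(|\alpha|,\aleph_0)<\mathfrak c=|Y|.$$
Choose $y_\alpha\in Y\setminus\bigcup_FY_F$. A finite subfamily of $(a_\beta)_{\beta\le\alpha}$ that does not involve $a_\alpha$ is good as we saw; one that does is $(a_\beta)_{\beta\in F}$ together with $a_\alpha$ for some finite $F\subset\alpha$, and it is good because $y_\alpha\notin Y_F$. So (8) holds for $\alpha$.

**Step 2: no power of $t_0$ is lost.** Let $I$ be the (abstract) ideal of $R$ generated by all $a_\alpha$, $\alpha<\mathfrak c$. An element of $I$ lies in the ideal generated by finitely many $a_\alpha$, and these form a good tuple. By (6), $t_0^s\notin I$ for all $s\ge1$. Also $1\notin I$, since $I\subset\mathfrak m$.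

**Step 3: a prime ideal.** By Zorn's lemma there is an ideal $\mathfrak P\supseteq I$ maximal among those disjoint from $\{t_0^s:s\ge0\}$, and an ideal maximal among those disjoint from a multiplicative set is prime. So $t_0\notin\mathfrak P$, and $\mathfrak P\subset\mathfrak m$ because $R$ is local. Every element of $\mathfrak m$ is some $d_\alpha$, and $d_\alpha-y_\alpha^p=a_\alpha\in I\subset\mathfrak P$ with $y_\alpha\in Y\subset\mathfrak m$. $\square$

With Proposition 1 proved, the proof of Theorem A in Section 3 is complete.

## 8. Finite generation, density, and free pro-$p$ groups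

We prove Theorem B. Its first part is a group version of the Nakayama argument in Section 4. It needs the fact that in a topologically finitely generated pro-$p$ group the abstract derived subgroup is described by products of boundedly many commutators with the generators.

**Lemma 4** (standard; cf. Dixon–du Sautoy–Mann–Segal, *Analytic pro-$p$ groups*, Prop. 1.19). *If a pro-$p$ group $G$ is topologically generated by $x_1,\dots,x_d$, then $G'=\{[g_1,x_1]\cdots[g_d,x_d]:g_i\in G\}$.*

*Proof.* Write $\gamma_1(G)=G$ and $\gamma_{i+1}(G)=[\gamma_i(G),G]$. The inclusion $\supseteq$ is clear; we prove $\subseteq$.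

**Step 1: finite $p$-groups, setup.** Let $G$ be a finite $p$-group of nilpotency class $c$. We use induction on $c$. If $c\le1$, then $G'=1$ and there is nothing to prove. Let $c\ge2$ and $g\in G'$. The group $G/\gamma_c(G)$ has class $c-1$ and is generated by the images of the $x_i$, so by induction $g=z\prod_i[g_i,x_i]$ with $g_i\in G$ and $z\in\gamma_c(G)$. Since $\gamma_{c+1}(G)=1$, $\gamma_c(G)$ is central.

**Step 2: write $z$ as a product of commutators with the $x_i$.** For $u,u'\in\gamma_{c-1}(G)$ and $h,h'\in G$ the identities
$$[uu',h]=u[u',h]u^{-1}[u,h],\qquad[u,hh']=[u,h]\,h[u,h']h^{-1}$$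
and the centrality of $\gamma_c(G)$ show that $(u,h)\mapsto[u,h]$ is multiplicative in each variable on $\gamma_{c-1}(G)\times G$. The element $z$ is a product of elements $[u,h]^{\pm1}$. Writing each $h$ as a word in the $x_i$ and using multiplicativity in both variables, we get $z=\prod_i[u_i,x_i]$ with $u_i\in\gamma_{c-1}(G)$.

**Step 3: absorb $z$.** For fixed $u\in\gamma_{c-1}(G)$ the map $h\mapsto[u,h]$ is a homomorphism from $G$ to the abelian group $\gamma_c(G)$, so it kills $G'$; that is, $u$ commutes with all elements of $G'$. Now
$$[u_ig_i,x_i]=u_i[g_i,x_i]u_i^{-1}\,[u_i,x_i]=[g_i,x_i]\,[u_i,x_i].$$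
Since the $[u_i,x_i]$ are central, $g=\prod_i[u_i,x_i]\prod_i[g_i,x_i]=\prod_i[u_ig_i,x_i]$.

**Step 4: pro-$p$ groups.** In general let $X$ be the set on the right-hand side of the lemma. It is the image of $G^d$ under a continuous map, so it is compact, hence closed. For an open normal subgroup $U$, the finite case for $G/U$ shows that $G'$ and $X$ have the same image in $G/U$, so $G'\subseteq XU$. Hence $G'\subseteq\bigcap_UXU=X$, the last equality because $X$ is closed. $\square$

We recall the Frattini subgroup $\Phi(G)$, the intersection of the maximal open subgroups of $G$. In a pro-$p$ group these are normal of index $p$, so $G'\le\Phi(G)$. If $G$ is topologically finitely generated, then $G/\Phi(G)\cong\mathbb F_p^d$ for some finite $d$. A proper closed subgroup lies in a maximal open subgroup, so elements that generate $G$ modulo $\Phi(G)$ generate $G$ topologically.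

**Proof of part 1.** Let $G$ be topologically finitely generated and $G/N$ perfect, so $NG'=G$. Since $G'\le\Phi(G)$, $N$ maps onto $G/\Phi(G)\cong\mathbb F_p^d$. So we can choose $x_1,\dots,x_d\in N$ that generate $G$ modulo $\Phi(G)$, and hence generate $G$ topologically. As $N$ is normal, $[g,x_i]=(gx_ig^{-1})x_i^{-1}\in N$ for all $g\in G$. By Lemma 4, $G'\le N$. Hence $G=NG'=N$.

**Proof of part 2.** Let $G/N$ be perfect. Then $G/\overline N$ is a quotient of $G/N$, so it is perfect, and it is a pro-$p$ group. A nontrivial pro-$p$ group maps onto $C_p$, so $\overline N=G$.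

Now let $G/M$, with $M\supseteq N$, be a finitely generated quotient of $G/N$. It is perfect. Let $H$ be the closed subgroup of $G$ generated by finitely many lifts of generators of $G/M$. Then $HM=G$, so $H/(H\cap M)\cong G/M$ is a perfect quotient of the topologically finitely generated pro-$p$ group $H$. By part 1 it is trivial.

**Proof of part 3.** If the rank is finite, part 1 applies. Let $F$ be free pro-$p$ on an infinite set $X$ converging to $1$. It suffices to find a continuous epimorphism $F\to\Gamma(R)$, because its composition with the surjection $\Gamma(R)\to\Gamma(D)$ of Section 3 is then a nontrivial perfect quotient of $F$.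

The group $\Gamma(R)$ is topologically generated by a sequence converging to $1$ (Ribes–Zalesskii, *Profinite Groups*, Prop. 2.4.4). Directly: since $\Gamma(R)$ is countably based, choose a descending chain $\Gamma(R)=U_0\ge U_1\ge U_2\ge\cdots$ of open normal subgroups that is a base at $1$, and let $S_k\subset U_k$ be a finite set of representatives of the cosets of $U_{k+1}$ in $U_k$. Then $S_0\cup\dots\cup S_{k-1}$ generates $\Gamma(R)$ modulo $U_k$, so $\bigcup_kS_k$ generates a dense subgroup, and all elements of $S_j$ with $j\ge k$ lie in $U_k$. Listing $S_0,S_1,\dots$ in order gives a sequence $(g_i)_{i\ge1}$ that converges to $1$ and topologically generates $\Gamma(R)$.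

Map distinct elements $x_1,x_2,\dots$ of $X$ to $g_1,g_2,\dots$ and all other elements of $X$ to $1$. This map converges to $1$, so it extends to a continuous homomorphism $F\to\Gamma(R)$. Its image is compact, hence closed, and contains all $g_i$, so it is $\Gamma(R)$. $\blacksquare$
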